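\title{Solid closure and cancellation of parameters in mixed characteristic}

\begin{abstract}
Let $R$ be a complete local domain of mixed characteristic and let $I^{\bigstar}$ denote the solid closure of an ideal $I$. We show that the inclusion $(x_1,\dots,x_{n-1},x_n^t)^{\bigstar}:_Rx_n\subseteq(x_1,\dots,x_{n-1},x_n^{t-1})^{\bigstar}$ holds for all systems of parameters $x_1,\dots,x_n$ and all $t\ge1$ if and only if $\dim R\le2$. In particular it fails for $\mathbb Z_p[[y,z]]$, where $(pyz)^3\in(p^4,y^4,z^4)^{\bigstar}$. The proof solves a three-term recurrence in rational numbers whose $p$-adic denominators grow slowly enough to be absorbed by the parameter $p$. As a consequence, every ideal of a complete regular local ring of mixed characteristic is solidly closed if and only if the dimension is at most two.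
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are commutative with identity. Let $R$ be a Noetherian ring. An $R$-module $M$ is \emph{solid} if $\operatorname{Hom}_R(M,R)\ne0$, and an $R$-algebra is solid if it is solid as an $R$-module. To see what this asks, let $(R,\mathfrak m)$ be a Noetherian local domain with fraction field $K$. A polynomial ring over $R$ is solid. A module-finite extension domain $S$ is solid: choose a nonzero $K$-linear map $S\otimes_RK\to K$ and clear the denominators of its values on finitely many generators of $S$. On the other hand, $R/I$ is not solid for $I\ne0$, because it is a torsion module, and $R[1/f]$ is not solid for $0\neq f\in\mathfrak m$, because every $R$-linear map $R[1/f]\to R$ has image in $\bigcap_kf^kR=0$. So a solid algebra may enlarge $R$ a great deal, but it neither kills nor inverts a nonzero element of $\mathfrak m$.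

Let now $(R,\mathfrak m)$ be a complete local domain. The \emph{solid closure} of an ideal $I\subseteq R$ is
\[
I^{\bigstar}=\{u\in R:\ u\in IS\text{ for some solid $R$-algebra }S\},
\]
where $u\in IS$ means that the image of $u$ in $S$ lies in $IS$, and $I$ is \emph{solidly closed} if $I^{\bigstar}=I$. When $\dim R=d$, an $R$-algebra $S$ is solid if and only if $H^d_{\mathfrak m}(S)\ne0$; we do not use this description.

Let $x_1,\dots,x_n$ be a system of parameters of $R$, that is, $n=\dim R$ and $R/(x_1,\dots,x_n)$ has finite length. For a subset $J\subseteq R$ put $J:_Rx=\{u\in R: ux\in J\}$. If $R$ is Cohen--Macaulay, then $x_n$ is a nonzerodivisor modulo $(x_1,\dots,x_{n-1})$, and for $t\ge1$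
\begin{equation}\label{eq:CM}
(x_1,\dots,x_{n-1},x_n^t):_Rx_n=(x_1,\dots,x_{n-1},x_n^{t-1}):
\end{equation}
from $ux_n\equiv vx_n^t$ modulo $(x_1,\dots,x_{n-1})$ one cancels $x_n$ and obtains $u\equiv vx_n^{t-1}$. We ask whether this cancellation survives passage to solid closures in an arbitrary complete local domain, that is, whether
\begin{equation}\label{eq:dagger}
(x_1,\dots,x_{n-1},x_n^t)^{\bigstar}:_Rx_n\subseteq(x_1,\dots,x_{n-1},x_n^{t-1})^{\bigstar}.\tag{$\dagger$}
\end{equation}
The relation $ux_n\in(x_1,\dots,x_{n-1},x_n^t)S$ now lives in a solid algebra $S$ on which the parameters need not form a regular sequence, and the conclusion is allowed to hold in a different solid algebra. If all ideals of a Cohen--Macaulay ring are solidly closed, \eqref{eq:dagger} reduces to \eqref{eq:CM}; so for regular rings \eqref{eq:dagger} tests whether solid closure is too large.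

It is known that \eqref{eq:dagger} holds for complete local domains of characteristic $p>0$, and that it fails in general in equal characteristic zero, already for regular rings of dimension three. The weaker inclusion $(x_1,\dots,x_{n-1})R:_Rx_n\subseteq\bigl((x_1,\dots,x_{n-1})R\bigr)^{\bigstar}$ is known in equal characteristic; it is not treated here. The question, posed in \cite{sc}, is whether \eqref{eq:dagger} holds for every complete local domain $R$ of \emph{mixed characteristic} ($\operatorname{char}R=0$, residue characteristic $p>0$), every system of parameters and every $t\ge1$, and in particular whether it holds when $R$ is regular.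

One might guess that it does. If $S$ is solid over $\mathbb Z_p[[y,z]]$, then $S/pS$ is solid over $\mathbb F_p[[y,z]]$ (Lemma~\ref{lem:basic}), so the constraints of characteristic $p$ are present modulo $p$. Moreover, the linear system that produces a failure in equal characteristic zero (Remark~\ref{rem:char0}) forces $p$ into the denominators of its solutions (Remark~\ref{rem:denominators}), and $p$ is not invertible in $R$. The answer is nevertheless negative. The system can be solved so that the power of $p$ in the denominators in degree $n$ has exponent of order $\log n$. When $p$ is one of the parameters and the exponents leave a little room, the construction supplies a power of $p$ with exponent linear in $n$, and this clears the denominators.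

\begin{theorem}\label{thm:A}
Let $R$ be a Noetherian local domain with $\operatorname{char}R=0$ and residue characteristic $p>0$. Let $y,z\in R\setminus\{0\}$, let $A,B,C\ge1$ and $i,j,k\ge0$ be integers, and suppose that
\[
\frac iA+\frac jB+\frac kC>2 .
\]
Then $p^iy^jz^k\in(p^A,y^B,z^C)S$ for some solid $R$-algebra $S$. In particular, if $R$ is complete, then $(pyz)^3\in(p^4,y^4,z^4)^{\bigstar}$.
\end{theorem}

We do not claim that the bound $2$ is sharp.

\begin{theorem}\label{thm:B}
Let $R$ be a complete local domain of mixed characteristic, with residue characteristic $p$, and let $d=\dim R$.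
\begin{enumerate}
\item[\textup{(1)}] If $d\ge3$, then \eqref{eq:dagger} fails. For every system of parameters of the form $p,y,z,x_4,\dots,x_d$, it fails for some $t\in\{2,3,4\}$ and at least one of the systems
\[
(p^4,y^4,x_4,\dots,x_d,z),\qquad(p^4,z,x_4,\dots,x_d,y),\qquad(y,z,x_4,\dots,x_d,p),
\]
where the last entry plays the role of $x_n$.
\item[\textup{(2)}] If $R=V[[y,z,x_4,\dots,x_d]]$ with $V$ a complete discrete valuation ring with uniformizer $p$ and $d\ge3$, then \eqref{eq:dagger} fails for $(p^4,y^4,x_4,\dots,x_d,z)$ and some $t\in\{2,3,4\}$.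
\item[\textup{(3)}] If $d\le2$, then \eqref{eq:dagger} holds for every system of parameters and every $t\ge1$.
\end{enumerate}
\end{theorem}

Thus \eqref{eq:dagger} holds for all systems of parameters and all $t$ exactly when $\dim R\le2$.

\begin{corollary}\label{cor:regular}
For a complete regular local ring $R$ of mixed characteristic the following are equivalent: every ideal of $R$ is solidly closed; $\dim R\le2$; \eqref{eq:dagger} holds for every system of parameters and every $t\ge1$.
\end{corollary}

Sections~\ref{sec:forcing}--\ref{sec:A} prove Theorem~\ref{thm:A}, which is the heart of the matter. Theorem~\ref{thm:B} is proved in Sections~\ref{sec:low} and~\ref{sec:high}, and Corollary~\ref{cor:regular} in Section~\ref{sec:regular}.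

\section{Solid algebras and repeated cancellation}\label{sec:basic}

Let $R$ be a complete local domain. Since $R$ is solid over itself, $I\subseteq I^{\bigstar}$, and $I\subseteq J$ implies $I^{\bigstar}\subseteq J^{\bigstar}$. The set $I^{\bigstar}$ is an ideal. It is closed under multiplication by $R$, and two of its elements lie in $IS$ for a common solid $S$: if $\varphi_\nu\colon S_\nu\to R$ is $R$-linear with $\varphi_\nu(s_\nu)\ne0$ for $\nu=1,2$, then $\varphi_1\otimes\varphi_2$ sends $s_1\otimes s_2$ to $\varphi_1(s_1)\varphi_2(s_2)\neq0$, so $S_1\otimes_RS_2$ is solid.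

\begin{lemma}\label{lem:basic}
Let $(R,\mathfrak m)$ be a Noetherian local domain and $S$ a solid $R$-algebra.
\begin{enumerate}
\item[\textup{(a)}] $S\ne\mathfrak mS$. Hence $1\notin\mathfrak m^{\bigstar}$ when $R$ is complete.
\item[\textup{(b)}] If $w\in\mathfrak m$ is a nonzero prime element, then $S/wS$ is solid over the domain $R/wR$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\varphi\colon S\to R$ be $R$-linear and nonzero. Krull's intersection theorem gives $\bigcap_k\mathfrak m^k=0$.

(a) If $S=\mathfrak mS$, then $\varphi(S)=\varphi(\mathfrak m^kS)\subseteq\mathfrak m^k$ for all $k$, so $\varphi=0$.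

(b) Since $\bigcap_kw^kR=0$, there is a largest $k$ with $\varphi(S)\subseteq w^kR$. As $R$ is a domain, $w^{-k}\varphi$ is an $R$-linear map $S\to R$; its image is not contained in $wR$, so it induces a nonzero $R/wR$-linear map $S/wS\to R/wR$.
\end{proof}

We shall use \eqref{eq:dagger} only to strip powers of a parameter off a monomial, one factor at a time.

\begin{lemma}\label{lem:peel}
Let $x_1,\dots,x_n$ be a system of parameters of a complete local domain $R$, let $N\ge1$, and suppose that \eqref{eq:dagger} holds for this system and $t=2,\dots,N$. If $u\in R$ and $ux_n^{N-1}\in(x_1,\dots,x_{n-1},x_n^N)^{\bigstar}$, then $u\in(x_1,\dots,x_{n-1},x_n)^{\bigstar}$.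
\end{lemma}

\begin{proof}
If $2\le t\le N$ and $ux_n^{t-1}\in(x_1,\dots,x_{n-1},x_n^t)^{\bigstar}$, then \eqref{eq:dagger} applied to $ux_n^{t-2}$ gives $ux_n^{t-2}\in(x_1,\dots,x_{n-1},x_n^{t-1})^{\bigstar}$. Descend from $t=N$ to $t=2$.
\end{proof}

Stripping all the parameters off a membership such as $(pyz)^3\in(p^4,y^4,z^4)^{\bigstar}$ ends with $1\in\mathfrak m^{\bigstar}$, which Lemma~\ref{lem:basic}(a) forbids. This is how Theorem~\ref{thm:A} will refute \eqref{eq:dagger}.

\section{From the forcing algebra to a recurrence}\label{sec:forcing}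

Let $R,y,z,A,B,C,i,j,k$ be as in Theorem~\ref{thm:A}. There is a universal algebra in which the desired membership holds, namely
\begin{equation}\label{eq:forcing}
F=R[U,V,W]/(f),\qquad f=p^AU+y^BV+z^CW-p^iy^jz^k .
\end{equation}
Nothing is lost by testing $F$ alone. If the membership holds in a solid algebra $S$, there is an $R$-algebra map $\theta\colon F\to S$, and if $\varphi\colon S\to R$ has $\varphi(s)\ne0$, then $a\mapsto\varphi(\theta(a)s)$ is a nonzero $R$-linear map $F\to R$.

An $R$-linear map $R[U,V,W]\to R$ is an array $(r_{abc})_{a,b,c\ge0}$ of elements of $R$, the images of the monomials $U^aV^bW^c$. The ideal $(f)$ is spanned over $R$ by the elements $fU^aV^bW^c$, so the map factors through $F$ if and only if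
\begin{equation}\label{eq:rec-r}
p^Ar_{a+1,b,c}+y^Br_{a,b+1,c}+z^Cr_{a,b,c+1}=p^iy^jz^k\,r_{abc}\qquad(a,b,c\ge0).
\end{equation}
We need a nonzero solution in $R$. The fraction field $K$ of $R$ contains $\mathbb Q$, and over $K$ the substitution
\[
U=p^{i-A}y^jz^k\,u,\qquad V=p^iy^{j-B}z^k\,v,\qquad W=p^iy^jz^{k-C}\,w
\]
turns $f$ into $p^iy^jz^k(u+v+w-1)$. This suggests looking for $r_{abc}$ equal, up to a fixed monomial factor, to
\begin{equation}\label{eq:ansatz}
\lambda_{abc}\;p^{\,in-Aa}\,y^{\,jn-Bb}\,z^{\,kn-Cc},\qquad n=a+b+c,\quad\lambda_{abc}\in\mathbb Q,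
\end{equation}
where $u^av^bw^c\mapsto\lambda_{abc}$ is a linear functional on $\mathbb Q[u,v,w]/(u+v+w-1)$. In other words, $\lambda_{abc}=\lambda_{a+1,b,c}+\lambda_{a,b+1,c}+\lambda_{a,b,c+1}$.

The difficulty is to keep \eqref{eq:ansatz} inside $R$. The exponent of $y$ stays bounded below only if $\lambda_{abc}$ vanishes once $b$ exceeds $\frac jBn$ by more than a constant, and the same holds for $a$ with $\frac iA$ and for $c$ with $\frac kC$. Picture the indices of degree $n$ as the lattice points of the triangle $a+b+c=n$. Then $\lambda$ must vanish on three corners, whose sides are about the fractions $1-\frac iA$, $1-\frac jB$, $1-\frac kC$ of the side of the triangle. The hypothesis of Theorem~\ref{thm:A} says that these three fractions have sum less than $1$. In addition, powers of $p$ in the denominators of the $\lambda_{abc}$ must be controlled. The following proposition provides both.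

\begin{proposition}\label{prop:key}
Let $\varepsilon_1,\varepsilon_2,\varepsilon_3\ge0$ be real numbers with $\varepsilon_1+\varepsilon_2+\varepsilon_3\le1$, and put $e_\nu(n)=\lfloor\varepsilon_\nu n\rfloor$. There are $\lambda_{abc}\in\mathbb Q$ $(a,b,c\ge0)$ such that, with $n=a+b+c$,
\begin{enumerate}
\item[\textup{(L1)}] $\lambda_{000}=1$;
\item[\textup{(L2)}] $\lambda_{abc}=\lambda_{a+1,b,c}+\lambda_{a,b+1,c}+\lambda_{a,b,c+1}$;
\item[\textup{(L3)}] $\lambda_{abc}=0$ unless $a\le n-e_1(n)$, $b\le n-e_2(n)$ and $c\le n-e_3(n)$;
\item[\textup{(L4)}] $\dfrac{n!}{a!\,b!\,c!}\,\lambda_{abc}\in\mathbb Z$.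
\end{enumerate}
\end{proposition}

Two remarks show why three indices are needed and why (L4) cannot be replaced by integrality.

\begin{remark}\label{rem:two}
With two indices even the vertices cannot be removed. Let $\lambda_{ab}=\lambda_{a+1,b}+\lambda_{a,b+1}$ and $\lambda_{n0}=\lambda_{0n}=0$ for $n\ge N$. The corresponding functional on $\mathbb Q[u,v]/(u+v-1)=\mathbb Q[u]$ kills all $u^n$ and $(1-u)^n$ with $n\ge N$. These span the ideals $(u^N)$ and $((1-u)^N)$, whose sum is the unit ideal, so $\lambda=0$.
\end{remark}

\begin{remark}\label{rem:denominators}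
Iterating (L2) $n$ times gives
\begin{equation}\label{eq:sum}
\lambda_{000}=\sum_{a+b+c=n}\frac{n!}{a!\,b!\,c!}\,\lambda_{abc}.
\end{equation}
Suppose that all $\varepsilon_\nu$ are positive, let $p$ be any prime, and take $n=p^e$ so large that all $e_\nu(n)\ge1$. Then $\lambda_{n00}=\lambda_{0n0}=\lambda_{00n}=0$ by (L3), and all other multinomial coefficients in \eqref{eq:sum} are divisible by $p$, because $(u+v+w)^n\equiv u^n+v^n+w^n\pmod p$. Since the sum is $1$, some $\lambda_{abc}$ of degree $n$ has $p$ in its denominator. The same computation shows that (L1)--(L3) have no solution in a field of characteristic $p$. Condition (L4) asks only that each term of \eqref{eq:sum} be an integer.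
\end{remark}

\section{Solving the recurrence}\label{sec:solve}

A recurrence in which each index is raised by one becomes a differential equation for the exponential generating function
\[
G=\sum_{a,b,c}\lambda_{abc}\frac{X^aY^bZ^c}{a!\,b!\,c!}\in\mathbb Q[[X,Y,Z]].
\]
The coefficient of $X^aY^bZ^c/(a!\,b!\,c!)$ in $\partial_XG$ is $\lambda_{a+1,b,c}$, and likewise for $\partial_Y,\partial_Z$. So (L2) says $\partial G=G$, where $\partial=\partial_X+\partial_Y+\partial_Z$. The derivation $\partial$ kills the differences
\[
P=Y-X,\qquad Q=Z-X,
\]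
and $\partial X=1$, so $G=e^XH(P,Q)$ is a solution for every power series $H$ in two variables. If $G_n$ is the homogeneous part of degree $n$ of $G$, then (L4) says that $n!\,G_n$ has integer coefficients, which leads us to write $H=\sum_nh_n/n!$ with integral forms $h_n$. Finally, $b\le n-e$ means $a+c\ge e$, so (L3) says that $G_n$ lies in $(Y,Z)^{e_1(n)}$, $(X,Z)^{e_2(n)}$ and $(X,Y)^{e_3(n)}$. In the expansion $e^XH$ the last two conditions can be arranged through divisibility of $h_n$ by powers of $Q\in(X,Z)$ and $P\in(X,Y)$. The first ideal does not contain $X$, so for it we expand instead as $G=e^Y\cdot e^{-P}H$ and use $P-Q=Y-Z\in(Y,Z)$.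

\begin{lemma}\label{lem:dictionary}
Let $\varepsilon_\nu$ and $e_\nu(n)$ be as in Proposition~\textup{\ref{prop:key}}. For $n\ge0$ let $h_n\in\mathbb Z[P,Q]$ be homogeneous of degree $n$ (possibly zero), with $h_0=1$, and put
\[
g_n=\sum_{m=0}^n\binom nm(-P)^mh_{n-m}.
\]
Suppose that for all $n$, in $\mathbb Z[P,Q]$,
\[
(\alpha)\quad P^{e_3(n)}Q^{e_2(n)}\mid h_n,\qquad\qquad(\beta)\quad(P-Q)^{e_1(n)}\mid g_n .
\]
Let $H=\sum_nh_n/n!$ and $G=e^XH(Y-X,Z-X)$, and let $\lambda_{abc}$ be $a!\,b!\,c!$ times the coefficient of $X^aY^bZ^c$ in $G$. Then \textup{(L1)--(L4)} hold.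
\end{lemma}

\begin{proof}
We have $\lambda_{000}=h_0=1$, and (L2) holds because $\partial G=G$. Multiplying the series gives $e^{-P}H=\sum_ng_n/n!$. Since $X=Y-P$, we have $G=e^XH=e^Y(e^{-P}H)$, and comparing parts of degree $n$,
\begin{equation}\label{eq:two}
n!\,G_n=\sum_{m=0}^n\binom nmX^mh_{n-m}(P,Q)=\sum_{m=0}^n\binom nmY^mg_{n-m}(P,Q)\in\mathbb Z[X,Y,Z].
\end{equation}
The coefficient of $X^aY^bZ^c$ in $n!\,G_n$ is $\frac{n!}{a!\,b!\,c!}\lambda_{abc}$, which proves (L4).

For (L3), note that $\varepsilon_\nu\le1$ gives, for $0\le m\le n$,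
\[
m+e_\nu(n-m)=\lfloor m+\varepsilon_\nu(n-m)\rfloor\ge\lfloor\varepsilon_\nu n\rfloor=e_\nu(n).
\]
By $(\alpha)$, the term $X^mh_{n-m}$ is divisible by $X^m(Z-X)^{e_2(n-m)}$ and by $X^m(Y-X)^{e_3(n-m)}$, so the first sum in \eqref{eq:two} lies in $(X,Z)^{e_2(n)}$ and in $(X,Y)^{e_3(n)}$. By $(\beta)$, the term $Y^mg_{n-m}$ is divisible by $Y^m(Y-Z)^{e_1(n-m)}$, so the second sum lies in $(Y,Z)^{e_1(n)}$. These are monomial ideals, so each monomial $X^aY^bZ^c$ occurring in $G_n$ has $a+c\ge e_2(n)$, $a+b\ge e_3(n)$ and $b+c\ge e_1(n)$. This is (L3).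
\end{proof}

\begin{example}\label{ex:third}
Let $\varepsilon_1=\varepsilon_2=\varepsilon_3=\frac13$. In degrees $1$ and $2$ there is no condition, and we take $h_1=h_2=0$; then $G=1+X+X^2/2+\cdots$, so $\lambda_{200}=1$ and the other $\lambda_{abc}$ of degree $2$ vanish. In degree $3$ all $e_\nu(3)$ equal $1$ and $g_3=h_3-P^3$. We need a cubic form $h_3$ that is divisible by $PQ$ and congruent to $P^3$ modulo $P-Q$, and $h_3=P^2Q$ is one. Then
\[
3!\,G_3=X^3+(Y-X)^2(Z-X)=2X^2Y+X^2Z-XY^2-2XYZ+Y^2Z .
\]
Dividing each coefficient by its multinomial coefficient ($3$, or $6$ for $XYZ$) gives the values in degree $3$; the rows correspond to $a=3,2,1,0$, and $c$ increases from left to right: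
\[
\begin{array}{ccccccc}
&&&0&&&\\[2pt]
&&\frac23&&\frac13&&\\[2pt]
&-\frac13&&-\frac13&&0&\\[2pt]
0&&\frac13&&0&&0
\end{array}
\]
The three vertices carry $0$, as (L3) requires. Instances of (L2) are $\lambda_{200}=0+\frac23+\frac13=1$ and $\lambda_{110}=\frac23-\frac13-\frac13=0$. The denominator $3$ is the one that Remark~\ref{rem:denominators} predicts for $n=p=3$.
\end{example}

In the example, $h_3$ has four coefficients and is subject to three conditions, which prescribe its values at the points $P=0$, $Q=0$, $P=Q$ of the projective line. In general $g_n-h_n$ is determined by $h_0,\dots,h_{n-1}$, so $(\alpha)$ and $(\beta)$ prescribe the form $h_n$ to orders $e_3(n)$, $e_2(n)$, $e_1(n)$ at these three points. A form of degree $n$ has $n+1$ coefficients, and there are $e_1(n)+e_2(n)+e_3(n)\le n$ conditions. The three points remain distinct modulo every prime, and for this reason the interpolation problem can be solved over $\mathbb Z$; in the proof this appears as the fact that $1-T$ is a unit of $\mathbb Z[[T]]$.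

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By Lemma~\ref{lem:dictionary} it suffices to construct forms $h_n$ satisfying $(\alpha)$ and $(\beta)$. We use induction on $n$. For $n=0$ take $h_0=1$; all $e_\nu(0)$ are $0$. Let $n\ge1$, let $h_0,\dots,h_{n-1}$ be given, write $e_\nu=e_\nu(n)$, and put
\[
s=\sum_{m=1}^n\binom nm(-P)^mh_{n-m},
\]
an integral form of degree $n$, so that $g_n=h_n+s$. We look for $h_n=P^{e_3}Q^{e_2}\kappa$, with $\kappa$ an integral form of degree $n-e_2-e_3$, such that $(P-Q)^{e_1}$ divides $h_n+s$.

Put $T=P-Q$, so that $\mathbb Z[P,Q]=\mathbb Z[P,T]$. Setting $P=1$ identifies integral forms of degree $r$ in $P,T$ with polynomials in $\mathbb Z[T]$ of degree at most $r$; a form is divisible by $T^e$ if and only if its polynomial is, and $Q$ becomes $1-T$. So we need $\kappa(T)\in\mathbb Z[T]$ of degree at most $n-e_2-e_3$ with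
\[
(1-T)^{e_2}\kappa(T)\equiv-s(1,1-T)\pmod{T^{e_1}},
\]
where $s(1,1-T)$ is $s$ evaluated at $P=1$, $Q=1-T$. Let $\kappa(T)$ be the sum of the terms of degree less than $e_1$ in the series $-(1-T)^{-e_2}s(1,1-T)\in\mathbb Z[[T]]$, so that $\kappa=0$ if $e_1=0$. The congruence holds, and the degree is admissible because $e_1+e_2+e_3\le(\varepsilon_1+\varepsilon_2+\varepsilon_3)n\le n$. This is the one place where the bound on the sum of the $\varepsilon_\nu$ is used in full.
\end{proof}

\section{Absorbing the denominators}\label{sec:A}

Let $v_p$ be the $p$-adic valuation on $\mathbb Q$. For $0\le r\le m$ and $m\ge1$ we have $v_p\binom mr\le\log_pm$. Indeed, Legendre's formula $v_p(m!)=\sum_{s\ge1}\lfloor m/p^s\rfloor$ gives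
\[
v_p\binom mr=\sum_{s\ge1}\Bigl(\Bigl\lfloor\frac m{p^s}\Bigr\rfloor-\Bigl\lfloor\frac r{p^s}\Bigr\rfloor-\Bigl\lfloor\frac{m-r}{p^s}\Bigr\rfloor\Bigr),
\]
where each term is $0$ or $1$, and is $0$ when $p^s>m$. Since $\frac{n!}{a!\,b!\,c!}=\binom na\binom{n-a}b$, condition (L4) yields
\begin{equation}\label{eq:val}
v_p(\lambda_{abc})\ge-2\log_2n\qquad(n=a+b+c\ge1).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $i\ge A$, $j\ge B$ or $k\ge C$, take $S=R$. So assume $i<A$, $j<B$, $k<C$, and put $\eta=\frac iA+\frac jB+\frac kC-2>0$. For $y$ and $z$ we cut off corners of exactly the required size, and we give all the remaining room to the corner belonging to $p$: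
\[
\varepsilon_2=1-\frac jB,\qquad\varepsilon_3=1-\frac kC,\qquad\varepsilon_1=1-\varepsilon_2-\varepsilon_3=1-\frac iA+\eta .
\]
These numbers are positive with sum $1$. Take $\lambda_{abc}$ from Proposition~\ref{prop:key}. If $\lambda_{abc}\ne0$, then (L3) and $\lfloor\varepsilon_\nu n\rfloor\ge\varepsilon_\nu n-1$ give $a\le(\frac iA-\eta)n+1$, $b\le\frac jBn+1$ and $c\le\frac kCn+1$, that is,
\begin{equation}\label{eq:exps}
in-Aa\ge A\eta n-A,\qquad jn-Bb\ge-B,\qquad kn-Cc\ge-C .
\end{equation}
Since $\eta>0$, there is an integer $D\ge A$ with $A\eta n-A+D\ge2\log_2n$ for all $n\ge1$. In the fraction field $K\supseteq\mathbb Q$ of $R$ define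
\[
r_{abc}=\lambda_{abc}\;p^{\,in-Aa+D}\,y^{\,jn-Bb+B}\,z^{\,kn-Cc+C}.
\]

\emph{The $r_{abc}$ lie in $R$.} Integers prime to $p$ are units of the local ring $R$, so $\mathbb Z_{(p)}\subseteq R$. We have $r_{000}=p^Dy^Bz^C$. Let $n\ge1$ and $\lambda_{abc}\ne0$. By \eqref{eq:exps} the exponents of $y$ and $z$ are nonnegative, and by \eqref{eq:val}, \eqref{eq:exps} and the choice of $D$,
\[
v_p\bigl(\lambda_{abc}\,p^{\,in-Aa+D}\bigr)\ge-2\log_2n+A\eta n-A+D\ge0,
\]
so $\lambda_{abc}\,p^{\,in-Aa+D}\in\mathbb Z_{(p)}$.

\emph{The $r_{abc}$ satisfy \eqref{eq:rec-r}.} Fix $a,b,c$ and let $\mu=p^{\,i(n+1)-Aa+D}y^{\,j(n+1)-Bb+B}z^{\,k(n+1)-Cc+C}\in K$. From the definition,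
\[
p^Ar_{a+1,b,c}=\lambda_{a+1,b,c}\,\mu,\qquad y^Br_{a,b+1,c}=\lambda_{a,b+1,c}\,\mu,\qquad z^Cr_{a,b,c+1}=\lambda_{a,b,c+1}\,\mu,
\]
and $p^iy^jz^kr_{abc}=\lambda_{abc}\,\mu$. So \eqref{eq:rec-r} is (L2) multiplied by $\mu$.

Hence $U^aV^bW^c\mapsto r_{abc}$ defines an $R$-linear map $\varphi\colon F\to R$ on the algebra \eqref{eq:forcing}, and $\varphi(1)=p^Dy^Bz^C\ne0$ because $R$ is a domain in which $p,y,z$ are nonzero. Thus $S=F$ is solid, and $p^iy^jz^k\in(p^A,y^B,z^C)F$ by construction. For $A=B=C=4$ and $i=j=k=3$ the sum in the hypothesis is $\frac94>2$.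
\end{proof}

In this last case $\eta=\frac14$, and $D=5$ is admissible because $2^{n+1}\ge n^2$ for $n\ge1$; so $\varphi(1)=p^5y^4z^4$. The strict inequality $\eta>0$ is used only in the choice of $D$: for $\eta=0$ the bound $A\eta n-A+D$ is constant and does not dominate $2\log_2n$. It is also essential for the argument that the element receiving the room $\eta$ is $p$ itself, since powers of $y$ or $z$ do not clear denominators.

\begin{remark}\label{rem:char0}
If $R$ is a Noetherian domain containing $\mathbb Q$, there is nothing to absorb. Replace $p$ by any nonzero $x\in R$, allow $\eta\ge0$, and take $D=A$. The three exponents in $r_{abc}$ are nonnegative by \eqref{eq:exps}, and $\lambda_{abc}\in R$, so $x^iy^jz^k\in(x^A,y^B,z^C)S$ for a solid $S$ whenever $\frac iA+\frac jB+\frac kC\ge2$. With the $\varepsilon_\nu$ of Example~\ref{ex:third} this gives $(xyz)^2\in(x^3,y^3,z^3)^{\bigstar}$ in $\mathbb Q[[x,y,z]]$, and three applications of Lemma~\ref{lem:peel} show that \eqref{eq:dagger} cannot hold for all systems of parameters of that ring.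
\end{remark}

\section{Dimension at most two}\label{sec:low}

The cancellation that proves \eqref{eq:CM} works in any algebra on which $x_n$ is a nonzerodivisor modulo $x_1,\dots,x_{n-1}$. In dimension at most two, every solid algebra maps to a solid algebra with this property. In dimension one it suffices to kill torsion. In dimension two a relation $x_2f=x_1g$ becomes harmless once the fraction $f/x_1=g/x_2$ is adjoined, so we adjoin all fractions whose denominator can be taken both as a power of $x_1$ and as a power of $x_2$. The point to check is that solidity survives. The characteristic plays no role in this argument.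

We use three standard facts. The normalization $\overline R$ of a complete local domain $R$ is module-finite over $R$. A module-finite algebra over a complete local ring is a finite product of local rings, so $\overline R$ is local, of the same dimension as $R$. A normal Noetherian domain is the intersection of its localizations at height-one primes.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(3)}]
Since $0\ne p\in\mathfrak m$, we have $d\in\{1,2\}$. For $t=1$ the right side of \eqref{eq:dagger} is $R$. Let $t\ge2$, let $ux_d\in(x_1,\dots,x_{d-1},x_d^t)S$ with $S$ solid, and let $\varphi\colon S\to R$ be $R$-linear and nonzero. The elements of $S$ killed by some nonzero element of $R$ form an ideal of $S$, and $\varphi$ vanishes on it because $R$ is a domain. Passing to the quotient by this ideal, we may assume that $S$ is torsion-free over $R$.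

If $d=1$, then $ux_1=x_1^ts$ with $s\in S$, so $u=x_1^{t-1}s$ and $u\in(x_1^{t-1})^{\bigstar}$.

Let $d=2$. Since $S$ is torsion-free, $S\subseteq S_{x_1x_2}$. Put
\[
S'=\{f\in S_{x_1x_2}:\ x_1^Nf\in S\text{ and }x_2^Nf\in S\text{ for some }N\}.
\]
This is a subring containing $S$: if $N$ works for $f$ and $f'$, then $N$ works for $f+f'$ and $2N$ for $ff'$.

\emph{$S'$ is solid.} Extend $\varphi$ to $S_{x_1x_2}\to R_{x_1x_2}$ by localization. For $f\in S'$ the element $g=\varphi(f)$ satisfies $x_1^Ng,\ x_2^Ng\in R$ for some $N$. We claim that $g\in\overline R$. A prime of $\overline R$ containing $x_1$ and $x_2$ contracts to $\mathfrak m$, so it is maximal because $\overline R$ is integral over $R$; it is therefore the maximal ideal of the local ring $\overline R$, which has height $2$. Hence a height-one prime $\mathfrak q$ of $\overline R$ misses some $x_\nu$, and $g=x_\nu^{-N}(x_\nu^Ng)\in\overline R_{\mathfrak q}$. Intersecting over all $\mathfrak q$ gives the claim. As $\overline R$ is a finitely generated $R$-submodule of the fraction field, there is $0\ne c\in R$ with $c\overline R\subseteq R$.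 Then $c\varphi\colon S'\to R$ is $R$-linear, and it is nonzero on $S$. Completeness of $R$ enters only in this step, through the facts on $\overline R$.

\emph{$x_2$ is a nonzerodivisor on $S'/x_1S'$.} Let $x_2f=x_1g$ with $f,g\in S'$, and put $h=f/x_1=g/x_2\in S_{x_1x_2}$. For large $N$ we have $x_1^{N+1}h=x_1^Nf\in S$ and $x_2^{N+1}h=x_2^Ng\in S$. So $h\in S'$ and $f=x_1h\in x_1S'$.

Write $ux_2=x_1\alpha+x_2^t\beta$ with $\alpha,\beta\in S\subseteq S'$. Then $x_2(u-x_2^{t-1}\beta)\in x_1S'$, so $u-x_2^{t-1}\beta\in x_1S'$. Thus $u\in(x_1,x_2^{t-1})S'$ with $S'$ solid, and $u\in(x_1,x_2^{t-1})^{\bigstar}$.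
\end{proof}

\section{Dimension at least three}\label{sec:high}

Write $\underline x$ for the sequence $x_4,\dots,x_d$, which is empty when $d=3$.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(1)}]
Since $p$ is a nonzero element of $\mathfrak m$ and $R$ is a domain, $\dim R/pR=d-1$, so systems of parameters $p,y,z,\underline x$ exist. Fix one. Replacing parameters by powers does not change the radical of the ideal they generate, so the three sequences in the statement are systems of parameters. Parameters in a domain of positive dimension are nonzero, so Theorem~\ref{thm:A} gives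
\[
p^3y^3z^3\in(p^4,y^4,z^4)^{\bigstar}\subseteq(p^4,y^4,\underline x,z^4)^{\bigstar}.
\]
Suppose that \eqref{eq:dagger} holds for the three systems and $t=2,3,4$. We apply Lemma~\ref{lem:peel} with $N=4$ three times; the conclusion of each step is the hypothesis of the next, with the generators of the ideal reordered:
\[
\begin{array}{lll}
\text{system }(p^4,y^4,\underline x,z),& u=p^3y^3:& p^3y^3\in(p^4,y^4,\underline x,z)^{\bigstar};\\[2pt]
\text{system }(p^4,z,\underline x,y),& u=p^3:& p^3\in(p^4,z,\underline x,y)^{\bigstar};\\[2pt]
\text{system }(y,z,\underline x,p),& u=1:& 1\in(y,z,\underline x,p)^{\bigstar}.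
\end{array}
\]
The last line gives $1\in\mathfrak m^{\bigstar}$, contradicting Lemma~\ref{lem:basic}(a).
\end{proof}

This argument does not say at which of the three steps \eqref{eq:dagger} breaks. For a power series ring we can locate it. After the first step the ideal contains $z$ and $\underline x$ to the first power, so we can pass to the quotient by these elements, which is a domain of dimension two, and there the remaining two steps are valid.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(2)}]
Suppose that \eqref{eq:dagger} holds for $(p^4,y^4,\underline x,z)$ and $t=2,3,4$. The first step of the previous proof gives a solid $R$-algebra $S$ with $p^3y^3\in(p^4,y^4,\underline x,z)S$. The quotient of a power series ring over $V$ by one of its variables is again a power series ring over $V$, so Lemma~\ref{lem:basic}(b) applies successively to $z,x_4,\dots,x_d$. It shows that $\overline S=S/(z,\underline x)S$ is solid over $V[[y]]$, and $p^3y^3\in(p^4,y^4)\overline S$. The ring $V[[y]]$ is a complete local domain of mixed characteristic and dimension $2$, so \eqref{eq:dagger} holds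 in it by part~(3). Lemma~\ref{lem:peel} with $N=4$ for the system $(p^4,y)$ gives $p^3\in(p^4,y)^{\bigstar}$, and then for the system $(y,p)$ it gives $1\in(y,p)^{\bigstar}$. This contradicts Lemma~\ref{lem:basic}(a).
\end{proof}

\section{Regular rings}\label{sec:regular}

Recall that the quotient of a regular local ring $(R,\mathfrak m)$ by a system of parameters is an Artinian Gorenstein ring $\Lambda$. We use two properties of such a ring: its socle $0:_\Lambda\mathfrak m$ is a one-dimensional vector space over the residue field, and $0:_\Lambda(0:_\Lambda J)=J$ for every ideal $J$ of $\Lambda$. Every nonzero ideal of an Artinian local ring meets the socle nontrivially, so every nonzero ideal of $\Lambda$ contains the socle.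

\begin{proof}[Proof of Corollary~\ref{cor:regular}]
Let $d=\dim R$. By Theorem~\ref{thm:B}, \eqref{eq:dagger} always holds if and only if $d\le2$. If every ideal is solidly closed, then \eqref{eq:dagger} follows from \eqref{eq:CM}, because regular local rings are Cohen--Macaulay; hence $d\le2$. It remains to show that every ideal is solidly closed when $d\le2$. We treat first one cofinal family of parameter ideals, then $\mathfrak m$-primary ideals by duality, then all ideals by Krull's theorem.

Let $x_1,\dots,x_d$ generate $\mathfrak m$, let $t\ge1$, and put $\mathfrak q_t=(x_1^t,\dots,x_d^t)$ and $\sigma=(x_1\cdots x_d)^{t-1}$. First, $\sigma\notin\mathfrak q_t^{\bigstar}$. Otherwise we apply Lemma~\ref{lem:peel} with $N=t$: for $d=1$ the system $(x_1)$ gives $1\in\mathfrak m^{\bigstar}$; for $d=2$ the system $(x_1^t,x_2)$ gives $x_1^{t-1}\in(x_1^t,x_2)^{\bigstar}$, and then the system $(x_2,x_1)$ gives $1\in\mathfrak m^{\bigstar}$. Both contradict Lemma~\ref{lem:basic}(a). In particular $\sigma\notin\mathfrak q_t$. Since $x_\nu\sigma\in x_\nu^tR\subseteq\mathfrak q_t$ for each $\nu$,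 the class of $\sigma$ is a nonzero element of the socle of $R/\mathfrak q_t$ and generates it. The ideal $\mathfrak q_t^{\bigstar}/\mathfrak q_t$ does not contain this class, so it is zero: $\mathfrak q_t^{\bigstar}=\mathfrak q_t$.

Let $J$ be $\mathfrak m$-primary and choose $t$ with $\mathfrak q_t\subseteq J$. Let $u\in JS$ with $S$ solid. For $v\in\mathfrak q_t:_RJ$ we have $uv\in vJS\subseteq\mathfrak q_tS$, so $uv\in\mathfrak q_t^{\bigstar}=\mathfrak q_t$. Therefore $u\in\mathfrak q_t:_R(\mathfrak q_t:_RJ)$, and this ideal equals $J$ by the double annihilator property in $R/\mathfrak q_t$.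

Finally, let $I$ be a proper ideal. Each $I+\mathfrak m^N$ with $N\ge1$ is $\mathfrak m$-primary, so
\[
I^{\bigstar}\subseteq\bigcap_N(I+\mathfrak m^N)^{\bigstar}=\bigcap_N(I+\mathfrak m^N)=I,
\]
the last equality by Krull's intersection theorem in $R/I$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{sc}
\emph{Solid Closure}, \texttt{https://dept.math.lsa.umich.edu/\textasciitilde hochster/sc.pdf}.

\end{thebibliography}
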